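# Maximal chains of projections in the Calkin algebra, with and without CH

## 1. Chains of projections modulo compact operators

Let $H$ be a complex infinite-dimensional separable Hilbert space, $\mathcal B(H)$ the algebra of bounded operators, $\mathcal K(H)$ the ideal of compact operators, and $\pi:\mathcal B(H)\to\mathcal C(H)=\mathcal B(H)/\mathcal K(H)$ the quotient map onto the Calkin algebra. A projection of $\mathcal C(H)$ is an element $p=p^*=p^2$; the set of projections is $\mathcal P(\mathcal C(H))$, ordered by
$$p\le q\quad\Longleftrightarrow\quad pq=p .$$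
A *maximal chain* is a linearly ordered subset of $\mathcal P(\mathcal C(H))$ that is maximal under inclusion among linearly ordered subsets. By Zorn's lemma every linearly ordered subset lies in a maximal chain. We ask whether all maximal chains look alike as linear orders.

Hadwin (1998) showed that the continuum hypothesis CH implies that any two maximal chains in $\mathcal P(\mathcal C(H))$ are order-isomorphic. He conjectured that CH is *equivalent* to this statement. The problem is recorded in the notes "Set Theory And Operator Algebras". We shall see that ZFC, if consistent, does not prove the conjecture. The CH case is the easy one, so we start there, prove it, and then look at what survives without CH.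

### Working with lifts

Fix $H=\ell^2(\omega)$ with standard basis $(e_k)$. Let $P_n$ be the projection onto $\mathrm{span}\{e_k:k<n\}$, and for a set $t\subseteq\omega$ let $P_t$ be the projection onto $\overline{\mathrm{span}}\{e_k:k\in t\}$. (Lower-case $n,m$ are always numbers and $s,t,c_\xi,\dots$ sets when they index $P$.)

Throughout, $\mathfrak P$ denotes **either** the set of all projections of $\mathcal B(H)$ **or** the set of diagonal projections $P_t$, $t\subseteq\omega$. Everything is proved for both readings at once. For $a,b\in\mathfrak P$ write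
$$a\le^*b\iff\pi(a)\le\pi(b),\qquad a=^*b\iff\pi(a)=\pi(b),\qquad a<^*b\iff a\le^*b\not\le^*a .$$
Since $a\le^* b$ iff $1-b\le^*1-a$, every statement has a mirror image; we refer to this as *duality*.

For diagonal projections, $P_s(1-P_t)=P_{s\setminus t}$ is compact iff $s\setminus t$ is finite. So $P_s\le^*P_t$ iff $s\subseteq^*t$, and the diagonal reading is $P(\omega)/\mathrm{fin}$. For general projections $=^*$ can hide more than a finite change: if $\theta_k\to0$ with all $\theta_k\in(0,\frac\pi2)$, the projection $b$ onto the closed span of the vectors $\cos\theta_k\,e_{2k}+\sin\theta_k\,e_{2k+1}$ satisfies $b=^*P_{\mathrm{even}}$. Indeed, on each block $\mathrm{span}\{e_{2k},e_{2k+1}\}$ the difference of the two projections has norm $\sin\theta_k\to0$. But $b-P_{\mathrm{even}}$ has infinite rank, and $b$ and $P_{\mathrm{even}}$ are incomparable as projections on $H$.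

**Lifting.** *Every $p\in\mathcal P(\mathcal C(H))$ is $\pi(a)$ for some projection $a\in\mathcal B(H)$.* Let $c$ be a self-adjoint lift of $p$. Its essential spectrum is $\sigma(p)\subseteq\{0,1\}$. Points of $\sigma(c)$ outside the essential spectrum are isolated, and they accumulate only at the essential spectrum, so $\sigma(c)\cap(0,1)$ is countable. Pick $\lambda\in(0,1)\setminus\sigma(c)$. Then $\chi_{(\lambda,\infty)}$ is continuous on $\sigma(c)$, so $\chi_{(\lambda,\infty)}(c)$ is a projection, and $\pi(\chi_{(\lambda,\infty)}(c))=\chi_{(\lambda,\infty)}(p)=p$, because $\chi_{(\lambda,\infty)}(0)=0$ and $\chi_{(\lambda,\infty)}(1)=1$.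

**(F0)** *If $a,b\in\mathfrak P$ and $b\le^*a$, there is $b'\in\mathfrak P$ with $b'=^*b$ and $b'\le a$. Dually, if $a\le^*b$, there is $b'\in\mathfrak P$ with $b'=^*b$ and $a\le b'$.*

In the diagonal case take $b'=ab$. In general let $c=aba$, so $0\le c\le1$ and $\pi(c)=\pi(a)\pi(b)\pi(a)=\pi(b)$. Choose $\lambda\in(0,1)\setminus\sigma(c)$ as above and put $b'=\chi_{(\lambda,1]}(c)$, which lifts $\pi(b)$. Since $b'=c\,g(c)$ with the bounded function $g(t)=t^{-1}\chi_{(\lambda,1]}(t)$, we have $\operatorname{ran}b'\subseteq\operatorname{ran}c\subseteq\operatorname{ran}a$, so $b'\le a$. The second sentence follows by duality.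

**Definition.** A *maximal chain in $\mathfrak P$* is a set $L\subseteq\mathfrak P$ that is maximal among the subsets of $\mathfrak P$ linearly preordered by $\le^*$. Such an $L$ is closed under $=^*$ and contains $0$ and $1$. We write $\bar L=L/{=^*}$, with classes $[a]$.

By lifting, taking preimages under $\pi$ identifies the maximal chains of $\mathcal P(\mathcal C(H))$ (all projections), respectively of $P(\omega)/\mathrm{fin}$ (diagonal projections), with the orders $\bar L$.

## 2. Countable interpolation in a maximal chain

**Definition.** A linear order $X$ is $\eta_1$ if for all countable, possibly empty, $S,T\subseteq X$ with $S<T$ there is an element of $X$ strictly above $S$ and strictly below $T$.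

The order $\mathbb Q$ is not $\eta_1$ (take $S=\mathbb Q$, $T=\emptyset$), and neither is $\mathbb R$ (take $S=\{0\}$, $T=\{\frac1k:k\ge1\}$). An $\eta_1$ order is nonempty and uncountable: a countable $X$ fails with $S=X$, $T=\emptyset$.

**Lemma 1 (ZFC).** *Let $D$ be a maximal chain in $\mathfrak P$, and let $S,T\subseteq D$ be nonempty and countable with $s<^*t$ for all $s\in S$, $t\in T$. Then there is $r\in D$ with $s<^*r<^*t$ for all $s\in S$, $t\in T$.*

*Proof.* Choose $s_0\le^*s_1\le^*\cdots$ cofinal in $S$ and $t_0\ge^*t_1\ge^*\cdots$ coinitial in $T$, each either constant or strictly monotone for $<^*$.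

**Step 1: find an interpolant in $\mathfrak P$ when both sequences are constant,** say $s$ and $t$. By (F0) we may assume $s\le t$. Then $t-s$ is a noncompact projection, so it has infinite rank. Add to $s$ a subprojection of $t-s$ of infinite rank and infinite corank in $t-s$, diagonal in the diagonal case. This is $r$.

**Step 2: find an interpolant in $\mathfrak P$ when $(s_n)$ is strictly increasing.** Applying the dual half of (F0) recursively, we may assume $s_0\le s_1\le\cdots$ as projections. Put $d_0=s_0$ and $d_n=s_n-s_{n-1}$ for $n\ge1$. These are orthogonal projections, and $d_n$ has infinite rank for $n\ge1$. The plan is to add up the $d_n$ after a finite trimming of each one that makes the total stay below every $t_m$.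

Since $d_n\le s_n\le^*t_m$, each $(1-t_m)d_n$ is compact, so
$$C_n=\sum_{m\le n}d_n(1-t_m)d_n$$
is compact and positive. The spectral projection $\chi_{(4^{-n},\infty)}(C_n)$ has finite rank and lies below $d_n$, as $\operatorname{ran}C_n\subseteq\operatorname{ran}d_n$. Let $d_n'=d_n-\chi_{(4^{-n},\infty)}(C_n)$, which is diagonal in the diagonal case. For $m\le n$ we have $d_n'(1-t_m)d_n'\le d_n'C_nd_n'$, because the other summands of $C_n$ are positive and $d_n'd_n=d_n'$. Hence
$$\|(1-t_m)d_n'\|^2=\|d_n'(1-t_m)d_n'\|\le\|d_n'C_nd_n'\|\le4^{-n}\qquad(m\le n).\tag{1}$$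
Let $r'=\sum_nd_n'$, a strong sum of orthogonal projections. For each $m$, (1) gives $\|(1-t_m)d_n'\|\le2^{-n}$ for $n\ge m$, so $(1-t_m)r'=\sum_n(1-t_m)d_n'$ converges in norm. Its terms are compact since $d_n'\le d_n\le^*t_m$. So $(1-t_m)r'$ is compact, that is, $r'\le^*t_m$ for all $m$.

To make the inequality strict, choose for $n\ge1$ a unit vector $v_n\in\operatorname{ran}d_n'$ (a basis vector in the diagonal case), and let $r=r'-\sum_{n\ge1}\mathrm{proj}(v_n)$. Then $r\le r'$ and $r'-r$ has infinite rank, so $r<^*r'\le^*t_m$ for all $m$. On the other side, $s_n=\sum_{k\le n}d_k$ differs by a finite-rank operator from $d_0'+\sum_{1\le k\le n}(d_k'-\mathrm{proj}(v_k))\le r$. So $s_n\le^*r$ for every $n$, and therefore $s_n<^*s_{n+1}\le^*r$.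

**Step 3: the remaining case.** If $(s_n)$ is constant and $(t_n)$ is strictly decreasing, apply Step 2 to the strictly increasing sequence $(1-t_n)$ and the constant sequence $1-s_n$.

**Step 4: find an interpolant inside $D$.** Suppose no $x\in D$ is strictly between $S$ and $T$. Let $x\in D$. By linearity either $x\le^*s$ for some $s\in S$ or $t\le^*x$ for some $t\in T$. Hence the $r$ found above is comparable with $x$. So $r$ is comparable with all of $D$, and $r\in D$ by maximality. But $r$ is strictly between $S$ and $T$, a contradiction. $\square$

## 3. Under CH all maximal chains are isomorphic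

**Theorem 2 (Hausdorff).** *Any two nonempty $\eta_1$ linear orders of size at most $\aleph_1$ are isomorphic.*

*Proof.* Both orders, $X$ and $Y$, are uncountable, so enumerate them as $(x_\xi)_{\xi<\omega_1}$ and $(y_\xi)_{\xi<\omega_1}$. Build an increasing sequence of countable order-preserving partial maps $f_\xi$ from $X$ to $Y$, with unions at limits. Given a countable $f_\xi$ and a point $x_\xi\notin\operatorname{dom}f_\xi$, the points of $\operatorname{dom}f_\xi$ below and above $x_\xi$ form countable sets whose images $S<T$ are countable in $Y$. The $\eta_1$ property gives $y$ strictly between; map $x_\xi$ to $y$. Then do the same for $y_\xi$ with the roles reversed. The union of all $f_\xi$ is an isomorphism. $\square$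

**Theorem 3 (CH).** *Any two maximal chains, each in $\mathcal P(\mathcal C(H))$ or in $P(\omega)/\mathrm{fin}$, are order-isomorphic.*

*Proof.* Let $L$ be a maximal chain in $\mathfrak P$. The order $\bar L\setminus\{[0],[1]\}$ is nonempty and $\eta_1$: given countable $S<T$ in it, apply Lemma 1 to $S\cup\{0\}$ and $T\cup\{1\}$. It has size at most $2^{\aleph_0}=\aleph_1$, since projections are given by matrices. Apply Theorem 2 and match endpoints with endpoints. $\square$

## 4. What fails when the continuum is larger

Lemma 1 did not use CH. The only thing lost without CH is the size: $\bar L$ may have more than $\aleph_1$ points. The first thing one would try is to run the back-and-forth for $2^{\aleph_0}$ steps. The trouble begins at step $\omega_1$. The partial isomorphism then has size $\aleph_1$, the next point may fill a cut that no countable set describes, and Lemma 1 says nothing about the image cut. Here is a concrete failure.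

**Proposition 4 (ZFC).** *For every maximal chain $L$ in $\mathfrak P$ there are a maximal chain $L'$ in $\mathfrak P$, an order isomorphism $\varphi$ between a subset of $\bar L$ of size $\aleph_1$ and a subset of $\bar L'$, and a point $[b]\in\bar L$ such that $\varphi$ has no order-preserving extension to $[b]$ with values in $\bar L'$.*

*Proof.* By Lemma 1 pick $b\in L$ with $0<^*b<^*1$. Applying Lemma 1 recursively, with $S=\{0\}\cup\{x_\eta:\eta<\xi\}$ and $T=\{b\}$, and dually, we get $x_\xi,y_\xi\in L$ for $\xi<\omega_1$ with
$$x_\eta<^*x_\xi<^*b<^*y_\xi<^*y_\eta\qquad(\eta<\xi<\omega_1).$$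
By Hausdorff's gap theorem there are $s_\xi,t_\xi\subseteq\omega$ for $\xi<\omega_1$ such that $P_{s_\eta}<^*P_{s_\xi}<^*P_{t_\xi}<^*P_{t_\eta}$ for $\eta<\xi$, and no $c\subseteq\omega$ satisfies $s_\xi\subseteq^*c\subseteq^*t_\xi$ for all $\xi$. Extend $\{P_{s_\xi},P_{t_\xi}:\xi<\omega_1\}$ to a maximal chain $L'$ in $\mathfrak P$, and let $\varphi$ send $[x_\xi]\mapsto[P_{s_\xi}]$ and $[y_\xi]\mapsto[P_{t_\xi}]$.

An image $[r]$ of $[b]$ would satisfy $P_{s_\xi}\le^*r\le^*P_{t_\xi}$ for all $\xi$. Put $c=\{k:\|re_k\|^2\ge\frac12\}$. Compact operators send the weakly null sequence $(e_k)$ to a norm-null sequence. As $(1-r)P_{s_\xi}$ is compact, $\|re_k\|^2=1-\|(1-r)e_k\|^2\to1$ along $k\in s_\xi$, so $s_\xi\subseteq^*c$. As $r(1-P_{t_\xi})$ is compact, $\|re_k\|\to0$ along $k\notin t_\xi$, so $c\subseteq^*t_\xi$. This contradicts the choice of the gap. $\square$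

Cuts that have countable character on both sides do no harm, because Lemma 1 fills them. So we want to exhaust $\bar L$ by large pieces such that every new point makes a cut of countable character on both sides in the piece already treated. Whether such an exhaustion exists depends on the universe. Both of the following happen.

**Theorem A.** *Let $V\models\mathrm{ZFC+CH}$, $2\le n<\omega$, $\kappa=\omega_n$, and let $G$ be generic over $V$ for $\mathbb P=\mathrm{Fn}(\kappa,2)$ (finite partial functions from $\kappa$ to $2$). Then in $V[G]$: $2^{\aleph_0}=\aleph_n$, and any two maximal chains in $\mathcal P(\mathcal C(H))$ are order-isomorphic. Moreover, all maximal chains of $\mathcal P(\mathcal C(H))$ and all maximal chains of $P(\omega)/\mathrm{fin}$ are order-isomorphic to one and the same linear order.*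

**Theorem B.** *It is also consistent with $\mathrm{ZFC}+\neg\mathrm{CH}$ that there are non-isomorphic maximal chains in $\mathcal P(\mathcal C(H))$. So $\mathrm{ZFC}+\neg\mathrm{CH}$ does not decide "any two maximal chains are isomorphic".*

The case $n=2$ of Theorem A refutes the conjecture: if ZFC is consistent, so is ZFC + CH. Adding $\aleph_2$ Cohen reals then gives a model where CH fails and all maximal chains are isomorphic.

The heart of both proofs is a statement about a single Cohen real: a projection added by a countable poset, if it lies in a maximal chain of the larger model, cuts each *maximal* chain of the smaller model that it extends in a place of countable character on both sides. To prove it we need to measure how far $a\le^*b$ fails.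

## 5. The quantity $d(a,b)$ and its absoluteness

**Norm formula.** *For $T\in\mathcal B(H)$, the sequence $\|T(1-P_n)\|$ is nonincreasing with limit $\|\pi(T)\|$.* It is nonincreasing because $T(1-P_{n+1})=T(1-P_n)(1-P_{n+1})$. Since $TP_n$ has finite rank, $\|T(1-P_n)\|\ge\|\pi(T)\|$. If $K$ is compact, then $\|T(1-P_n)\|\le\|T-K\|+\|K(1-P_n)\|$ and $\|K(1-P_n)\|\to0$; now take the infimum over $K$.

**Definition.** For projections $a,b$ let
$$d(a,b)=\|\pi((1-b)a)\|=\lim_n\|(1-b)a(1-P_n)\| .$$

Taking adjoints, $d(a,b)=\|\pi(a(1-b))\|=d(1-b,1-a)$. For an intermediate value, let $a$ be the projection onto the closed span of the vectors $\cos\theta\,e_{2k}+\sin\theta\,e_{2k+1}$, and let $b=P_{\mathrm{even}}$. Then $(1-b)a$ is $\sin\theta$ times a partial isometry of infinite rank, so $d(a,b)=|\sin\theta|$. For *comparable* projections no intermediate value occurs: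

* **(F1)** $a\le^*b$ iff $d(a,b)=0$. By definition $a\le^* b$ means $\pi(a(1-b))=0$.
* **(F2)** If $a'\le^*a$, then $d(a',b)\le d(a,b)$; if $b\le^*b'$, then $d(a,b')\le d(a,b)$. The first holds because $(1-b)a'\equiv(1-b)aa'$ modulo $\mathcal K(H)$; the second is its dual.
* **(F3)** If $b<^*a$, then $d(a,b)=1$, so $\|(1-b)a(1-P_n)\|\ge1$ for all $n$. Here $ba\equiv b$, so $(1-b)a\equiv a-b$, and $\pi(a-b)$ is a nonzero projection. The last part holds because the sequence is nonincreasing.

**Absoluteness.** Identify a projection with its matrix, and the matrix, by a fixed coding, with a real. *A matrix with columns $u_j\in\ell^2$ is the matrix of a projection iff*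
$$\langle u_j,u_k\rangle=\langle u_j,e_k\rangle\quad\text{for all }j,k.\tag{2}$$
If $a$ is a projection with $ae_j=u_j$, then $\langle u_j,u_k\rangle=\langle a^*ae_j,e_k\rangle=\langle u_j,e_k\rangle$. Conversely, given (2), put $av=\sum_jv_ju_j$ for finitely supported $v$. Then $\|av\|^2=\langle av,v\rangle\le\|av\|\|v\|$, so $a$ extends to a contraction, and (2) says $a^*a=a$. Hence $a=a^*$ and $a^2=a^*a=a$.

Operator norms are suprema over finitely supported vectors with complex-rational entries. Therefore "$a\in\mathfrak P$", the norms occurring above, $d$, and $\le^*$ are absolute between transitive models $W\subseteq W'$ of ZFC (sets or classes), and $\mathfrak P^W=\mathfrak P\cap W$.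

## 6. The cut made by one Cohen real

Consider first two small examples. Let $\mathbb Q$ replace $\omega$ as index set, let $W$ be a model, and let $r$ be a real number Cohen over $W$. For a real $x$ put $A_x=\{q\in\mathbb Q:q<x\}$, let $D=\{P_{A_x}:x\in\mathbb R\cap W\}$ and $a=P_{A_r}$. The set $\Lambda$ of elements of $D$ below $a$ is $\{P_{A_x}:x<r\}$. It is not in $W$, since $r$ can be read off from it. It has no maximum and has countable cofinality, because there is a rational between any $x<r$ and $r$. On the other hand, let $D=\{0,1\}$ and $a=P_c$ with $c\subseteq\omega$ a Cohen set. Then $\Lambda=\{0\}\in W$, and $W$ itself contains a projection in the same cut, for example $P_{\mathrm{even}}$. The lemma says that these are the only two possibilities.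

Next, why can $\Lambda$ not be a new set of uncountable cofinality? We will use the following throughout.

**(‡)** *If a nonempty linear preorder $\Lambda$ has no countable cofinal subset and is a union of countably many sets, then one of these sets is cofinal in $\Lambda$.* Otherwise, for each piece $A_i$ choose $z_i\in\Lambda$ strictly above all elements of $A_i$. As $\{z_i\}$ is not cofinal, there is $z\in\Lambda$ strictly above all $z_i$. If $z\in A_i$, then $z<z_i<z$, a contradiction.

In the diagonal case the argument can be done by hand. Let $D\in W$ be a chain of sets under $\subseteq^*$, let $t\in W[g]$ with $g$ generic for a countable poset, and suppose $\Lambda=\{x\in D:x\subseteq^*t\}$ has uncountable cofinality. For each $x\in\Lambda$ some $p\in g$ and $n$ satisfy $p\Vdash x\setminus n\subseteq\dot t$. By (‡) one pair $(p,n)$ serves a cofinal set of $x$. Let $b=\bigcup\{x\setminus n:x\in D,\ p\Vdash x\setminus n\subseteq\dot t\}$. Then $b\in W$, $b\subseteq t$, and $x\subseteq^*b$ for all $x\in\Lambda$, so $\Lambda=\{x\in D:x\subseteq^*b\}\in W$. For general projections we cannot take this union.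 Instead we let the pair $(p,n)$ decide only that $\|(1-\dot a)x(1-P_n)\|\le\frac13$, and use the gap between the values $0$ and $1$ in (F1) and (F3).

**Lemma 5.** *Let $W$ be a transitive model of ZFC, $\mathbb C\in W$ a poset countable in $W$, and $g$ $\mathbb C$-generic over $W$. Let $D\in W$, $D\subseteq\mathfrak P^W$, be linearly preordered by $\le^*$. Let $a\in\mathfrak P^{W[g]}$ be comparable with every element of $D$ and $=^*$ to none. Put $\Lambda=\{x\in D:x\le^*a\}$ and $U=D\setminus\Lambda=\{y\in D:a\le^*y\}$.*

1. *If $\Lambda\in W$, there is $a'\in\mathfrak P^W$ with $x\le^*a'\le^*y$ for all $x\in\Lambda$, $y\in U$, and $a'$ is $=^*$ to no element of $D$.*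
2. *If $\Lambda\notin W$, then in $W[g]$: $\Lambda$ is nonempty, has no $\le^*$-maximum and has countable cofinality; $U$ is nonempty, has no minimum and has countable coinitiality.*

*Consequently, if $D$ is in $W$ a maximal chain of $\mathfrak P^W$, the conclusion of 2 holds.*

The consequence is immediate: in case 1, $a'$ would be comparable with all of $D$, hence in $D$ by maximality, contradicting that $a'$ is $=^*$ to no element of $D$.

*Proof of 2.* Assume $\Lambda\notin W$ and suppose the claim about $\Lambda$ fails. If $\Lambda=\emptyset$, then $\Lambda\in W$. If $\Lambda$ has a maximum $x_0$, then $\Lambda=\{x\in D:x\le^*x_0\}\in W$. So $\Lambda$ has uncountable cofinality in $W[g]$. Let $\dot a$ be a name for $a$ forced to be in $\mathfrak P$. For $x\in\Lambda$ we have $d(x,a)=0$, so there are $n$ and $p\in g$ with $p\Vdash\|(1-\dot a)x(1-P_n)\|\le\frac13$. There are countably many pairs $(p,n)$, so by (‡) one pair with $p\in g$ works for a cofinal set of $x\in\Lambda$. We claim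
$$\Lambda=\{x\in D:\exists x'\in D\ (x\le^*x'\ \text{ and }\ p\Vdash\|(1-\dot a)x'(1-P_n)\|\le\tfrac13)\}.\tag{3}$$
The inclusion "$\subseteq$" is cofinality. For "$\supseteq$", let $x'$ be as on the right. Since $p\in g$, $d(x',a)\le\frac13$. If $x'\not\le^*a$, then $a<^*x'$ by comparability and $d(x',a)=1$ by (F3), a contradiction. So $x\le^*x'\le^*a$. The right side of (3) is in $W$ by definability of forcing, so $\Lambda\in W$, a contradiction.

The claim about $U$ is the claim about $\Lambda$ for $1-a$ and $\{1-x:x\in D\}$, whose lower part is $\{1-y:y\in U\}$; note that $U\notin W$ as well.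

*Proof of 1.* Now $\Lambda,U\in W$. We build $a'$ in $W$ as the limit of values that a decreasing sequence of conditions decides about $\dot a$. The sequence need not be generic; it only has to meet countably many requirements.

**Step 1: the requirements.** Let $p_0\in g$ force: $\dot a\in\mathfrak P$; $x\le^*\dot a\le^*y$ for all $x\in\Lambda$, $y\in U$; $\dot a\not\le^*x_0$ if $\Lambda$ has a maximum $x_0$; and $y_0\not\le^*\dot a$ if $U$ has a minimum $y_0$. Work in $W$. In (R1) and (R4) "vector" means a finitely supported vector with complex-rational entries. We claim that each of the following can be achieved, below every $q\le p_0$, by some $r\le q$.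

* **(R1)** For $j\in\omega$, $m\ge1$: for some vector $w$, $r\Vdash\|\dot ae_j-w\|\le\frac1m$. This is possible because such vectors are dense.
* **(R2)** For $m\ge1$, if $\Lambda$ has uncountable cofinality in $W$: for some $n$, the set $\{x\in\Lambda:r\Vdash\|(1-\dot a)x(1-P_n)\|\le\frac1m\}$ is cofinal in $\Lambda$. To achieve it, for each $x\in\Lambda$ pick $r_x\le q$ and $n_x$ with $r_x\Vdash\|(1-\dot a)x(1-P_{n_x})\|\le\frac1m$; this exists as $p_0\Vdash d(x,\dot a)=0$. There are countably many pairs $(r_x,n_x)$, so by (‡) one pair serves a cofinal set.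
 If instead $\Lambda\ne\emptyset$ has countable cofinality, possibly a maximum, fix a cofinal sequence $(x_k)$ and require, for each $k$ and $m$: for some $n$, $r\Vdash\|(1-\dot a)x_k(1-P_n)\|\le\frac1m$.
* **(R3)** The same for $U$ with coinitiality in place of cofinality and the inequality $\|\dot a(1-y)(1-P_n)\|\le\frac1m$. This is possible because $\dot a\le^*y$ is forced, so $\|\pi(\dot a(1-y))\|=d(\dot a,y)=0$ is forced.
* **(R4)** If $x_0$ exists, for each $n$: for some vector $v_n=(1-P_n)v_n$ with $\|v_n\|\le1$, $r\Vdash\|(1-x_0)\dot av_n\|\ge\frac12$. Since $p_0\Vdash x_0<^*\dot a$, (F3) gives $\|(1-x_0)\dot a(1-P_n)\|\ge1$, so a suitable rational $v$ exists in the extension, and we decide $v_n=(1-P_n)v$.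
 If $y_0$ exists, for each $n$: for some vector $v_n'=(1-P_n)v_n'$ with $\|v_n'\|\le1$, $r\Vdash\|y_0(1-\dot a)v_n'\|\ge\frac12$. Since $p_0\Vdash\dot a<^*y_0$, it is forced that $y_0(1-\dot a)\equiv y_0-\dot a$ and that $\pi(y_0-\dot a)$ has norm $1$, so $\|y_0(1-\dot a)(1-P_n)\|\ge1$ is forced.

There are countably many requirements, so $W$ contains a decreasing sequence $p_0\ge q_0\ge q_1\ge\cdots$ such that each requirement is met by some $q_i$.

**Step 2: the limit operator $a'$.** For fixed $j$ let $w_{j,m}$ be the vector chosen for $(j,m)$ in (R1). Since the $q_i$ are pairwise compatible, $\|w_{j,m}-w_{j,m'}\|\le\frac1m+\frac1{m'}$; this is forced by some condition and is about elements of $W$, so it is true. Let $u_j=\lim_mw_{j,m}$, and put $a'v=\sum_jv_ju_j$ for finitely supported $v\in W$. Then $\|w_{j,m}-u_j\|\le\frac1m$, and a condition $q_i$ that meets the requirements $(j,m)$ for all $j$ in the support of $v$ forces $\|\dot av-a'v\|\le\sum_j|v_j|\frac2m$. Hence: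

**(†)** *for each finitely supported $v\in W$ and $\delta>0$ there is $i_0$ with $q_i\Vdash\|\dot av-a'v\|\le\delta$ for all $i\ge i_0$.*

Equation (2) for the columns $\dot ae_j$ is forced, so by (†) it holds for the $u_j$ up to every $\delta>0$, hence exactly. So $a'$ extends to a projection. In the diagonal case (†) gives $\langle u_j,e_k\rangle=0$ for $j\ne k$, so $a'$ is diagonal. Thus $a'\in\mathfrak P^W$.

**Step 3: $x\le^*a'$ for $x\in\Lambda$.** Suppose $q_i\Vdash\|(1-\dot a)x(1-P_n)\|\le\varepsilon$. Condition (†) controls $\dot a$ only on fixed vectors, so we must have $\dot a$ act first: taking adjoints, $q_i\Vdash\|(1-P_n)x(1-\dot a)\|\le\varepsilon$. Let $v\in W$ be finitely supported with $\|v\|\le1$, and let $\delta>0$. By (†), and as $\|(1-P_n)x\|\le1$, some $q_{i'}$ with $i'\ge i$ forces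
$$\|(1-P_n)x(1-a')v\|\le\|(1-P_n)x(1-\dot a)v\|+\|(\dot a-a')v\|\le\varepsilon+\delta .$$
This is about elements of $W$, so it is true. Hence $\|(1-P_n)x(1-a')\|\le\varepsilon$, that is, $\|(1-a')x(1-P_n)\|\le\varepsilon$, and $d(x,a')\le\varepsilon$. By (R2), for each $m$ this gives $d(x,a')\le\frac1m$ for a cofinal set of $x\in\Lambda$, and by (F2) for all $x\in\Lambda$. So $d(x,a')=0$, and $x\le^*a'$.

**Step 4: $a'\le^*y$ for $y\in U$.** Suppose $q_i\Vdash\|\dot a(1-y)(1-P_n)\|\le\varepsilon$, that is, $q_i\Vdash\|(1-P_n)(1-y)\dot a\|\le\varepsilon$. Applying this to finitely supported $v\in W$ with $\|v\|\le1$ and using (†) as in Step 3, $\|(1-P_n)(1-y)a'\|\le\varepsilon$. Hence $\|a'(1-y)(1-P_n)\|\le\varepsilon$ and $d(a',y)=\|\pi(a'(1-y))\|\le\varepsilon$. By (R3) and the second half of (F2), $d(a',y)\le\frac1m$ for all $m$ and all $y\in U$. So $a'\le^*y$.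

**Step 5: $a'$ is $=^*$ to no element of $D$.** If $x_0$ exists, (R4) and (†) give $\|(1-x_0)a'v_n\|\ge\frac12$, so $\|(1-x_0)a'(1-P_n)\|\ge\frac12$ for all $n$ and $a'\not\le^*x_0$. If $y_0$ exists, likewise $\|y_0(1-a')(1-P_n)\|\ge\frac12$ for all $n$, so $y_0(1-a')$ is not compact and $y_0\not\le^*a'$. Now suppose $a'=^*x\in D$. If $x\in\Lambda$, then by Step 3 $x$ is a maximum of $\Lambda$, so $a'=^*x_0$, which is impossible. If $x\in U$, then by Step 4 $x$ is a minimum of $U$, so $a'=^*y_0$, which is impossible. $\square$

## 7. Restricting a chain to a countably closed submodel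

From here to the end of Section 9, $V,\kappa=\omega_n,\mathbb P,G$ are as in Theorem A. By CH, $\omega_m^{\omega}=\omega_m$ for $1\le m<\omega$: for $m=1$ this is CH, and every function $\omega\to\omega_{m+1}$ is bounded, so $\omega_{m+1}^{\omega}=\omega_{m+1}\cdot\omega_m^\omega$. The poset $\mathbb P$ is ccc, so cardinals are preserved. A real (a subset of $\omega$) has a *nice name* $\bigcup_k\{\check k\}\times A_k$ with antichains $A_k$; nice names are countable, so there are $\kappa^\omega=\kappa$ of them. As $\kappa$ different Cohen reals are added, $2^{\aleph_0}=\omega_n$ in $V[G]$.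

For $I\subseteq\kappa$ in $V$ let $\mathbb P_I=\mathrm{Fn}(I,2)$ and $G_I=G\cap\mathbb P_I$. A nice name has countable support. So, by the product lemma, every real of $V[G]$ lies in $V[G_I][G_J]$ for some countable $J\subseteq\kappa\setminus I$ in $V$, and $G_J$ is generic over $V[G_I]$ for the countable poset $\mathbb P_J$. This is where Lemma 5 will enter.

In $V[G]$ let $L,L'$ be maximal chains in $\mathfrak P$ and $\mathfrak P'$, where each of $\mathfrak P,\mathfrak P'$ may be either of the two options. Fix names $\dot L,\dot L'$, and a name $\dot\lhd$ for a well-order $\lhd$ of the set of all partial functions from $\bar L$ to $\bar L'$. Fix $\theta$ regular and large, and let $x=(\kappa,\mathbb P,\dot L,\dot L',\dot\lhd)\in H(\theta)$.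

**Definition (in $V$).** For $z\in H(\theta)$, a set $N$ is *$z$-good* if $z\in N\prec H(\theta)$ and every countable subset of $N$ belongs to $N$. *Good* means $x$-good.

Four facts will be used.

* A union of a $\subseteq$-increasing chain of $z$-good models of uncountable cofinality is $z$-good: unions of chains of elementary submodels are elementary, and a countable subset of the union lies in one member.
* By contrast, the union of a strictly increasing sequence $N_0\subsetneq N_1\subsetneq\cdots$ of good models is never good. Choose $y_i\in N_{i+1}\setminus N_i$. If $\{y_i:i<\omega\}\in N_j$, then, being countable, it would be a subset of $N_j$, which $y_j$ refutes.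
* A $z$-good $N$ contains $\omega_1$ as a subset: if $\alpha<\omega_1$ and $\alpha\subseteq N$, then $\alpha\in N$ as a countable subset of $N$. So if $X\in N$ and $|X|\le\aleph_1$, then $X\subseteq N$, because $N$ contains an enumeration of $X$ by $\omega_1$ (or $X=\emptyset$).
* By CH, every $Y\subseteq H(\theta)$ with $|Y|\le\aleph_1$ is contained in a $z$-good model of size $\aleph_1$: take the union of an increasing $\omega_1$-chain of elementary submodels of size $\aleph_1$ containing $Y\cup\{z\}$, each containing all countable subsets of the earlier ones. This is possible since $\aleph_1^{\aleph_0}=\aleph_1$.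

For good $N$ let $N[G]=\{\tau^G:\tau\in N\text{ a }\mathbb P\text{-name}\}$. Then $N[G]\prec H(\theta)^{V[G]}$. Indeed $H(\theta)^{V[G]}=\{\tau^G:\tau\in H(\theta)\}$, and the forcing relation for statements about $H(\theta)^{V[G]}$ is definable over $H(\theta)$. Given a formula $\phi$ and names $\vec\tau\in N$, fullness and elementarity give a name $\sigma\in N$ with $\Vdash\exists y\,\phi(y,\vec\tau)\to\phi(\sigma,\vec\tau)$, so the Tarski–Vaught criterion holds. Also $N\subseteq N[G]$ and $G\in N[G]$ through the canonical names, and $L,L',\lhd\in N[G]$.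

**Lemma 6.** *Let $N$ be good, $I=N\cap\kappa$, $L_N=L\cap N[G]$. Then*

(a) *the reals of $N[G]$ are exactly those of $V[G_I]$;*

(b) *$L_N\in V[G_I]$, and it is a maximal chain of $\mathfrak P$ in $V[G_I]$;*

(c) *if $a\in L$ is $=^*$ to no element of $L_N$, then $\{x\in L_N:x\le^*a\}$ is nonempty, without maximum, of countable cofinality, and $\{y\in L_N:a\le^*y\}$ is nonempty, without minimum, of countable coinitiality.*

*The same holds for $L'$.*

*Proof.* **(a): match names.** First, $\mathbb P\cap N=\mathbb P_I$: a condition in $N$ is finite, so its domain is a subset of $N\cap\kappa$; conversely, a finite subset of $N$ is in $N$. Let $\tau^G$ be a real with $\tau\in N$. Some nice name $\sigma$ satisfies $\Vdash\tau\subseteq\omega\to\tau=\sigma$, and by elementarity there is one in $N$. It is countable, hence a subset of $N$, hence a $\mathbb P_I$-name, and $\tau^G=\sigma^{G_I}\in V[G_I]$. Conversely, a nice $\mathbb P_I$-name for a real is a countable subset of $N$, so it is in $N$.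

**(b): decide membership in $L$ with conditions of $\mathbb P_I$.** Let $\tau\in N$ be a nice name. By elementarity $N$ contains a maximal antichain of conditions deciding "$\tau\in\dot L$". It is countable, hence contained in $\mathbb P_I$, and $G$ meets it in a member of $G_I$. So $\tau^G\in L$ iff some $p\in G_I$ forces $\tau\in\dot L$. As
$$\{(\tau,p):\tau\in N\text{ nice},\ p\in\mathbb P_I,\ p\Vdash\tau\in\dot L\}\in V,$$
we get $L_N\in V[G_I]$. It is linearly preordered, and contained in $\mathfrak P^{V[G_I]}$ by (a). For maximality, let $b\in\mathfrak P\cap V[G_I]$ be comparable with all of $L_N$. By (a), $b\in N[G]$, and $N[G]$ thinks that $b$ is comparable with all of $L$. By elementarity $b$ really is comparable with all of $L$, so $b\in L\cap N[G]=L_N$.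

**(c): apply Lemma 5.** Since $a$ is coded by a real, $a\in V[G_I][G_J]$ for some countable $J\subseteq\kappa\setminus I$ in $V$. By (b) the last statement of Lemma 5 applies with $W=V[G_I]$, $\mathbb C=\mathbb P_J$, $g=G_J$, $D=L_N$. The countable cofinal and coinitial sets found in $W[g]$ are still such in $V[G]$. $\square$

So a new point makes a good cut over *one* good model. The domains of our partial isomorphisms have to be larger: they are built from initial segments of a sequence of models. As the second fact shows, such an initial segment need not be good. But a *countable union* of good models is enough, because a countable union of countable cofinal sets is countable.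

## 8. A sequence of models whose initial unions are countable unions of good models

**Lemma 7.** *In $V$ there is a sequence $\langle M_\alpha:\alpha<\kappa\rangle$ such that*

1. *$M_\alpha$ is good and $|M_\alpha|=\aleph_1$;*
2. *$\langle M_\beta:\beta<\alpha\rangle\in M_\alpha$;*
3. *for each $\alpha$ with $0<\alpha<\kappa$, $\bigcup_{\beta<\alpha}M_\beta=\bigcup_{i<\omega}N_i$ for some good $N_i$;*
4. *$\bigcup_{\alpha<\kappa}M_\alpha$ is good and contains $\kappa$ as a subset.*

*Proof.* We prove by induction on $m$, $1\le m\le n$: *for every $z\in H(\theta)$ there is a sequence of length $\omega_m$ satisfying 1–3 with "$z$-good" in place of "good", whose union $K$ is $z$-good with $\omega_m\subseteq K$ and $|K|=\omega_m$.* The lemma is the case $m=n$, $z=x$.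

**Step 1: $m=1$, an increasing chain.** Using CH, choose recursively for $\alpha<\omega_1$ a $z$-good $M_\alpha$ of size $\aleph_1$ with $\langle M_\beta:\beta<\alpha\rangle\in M_\alpha$ and $\bigcup_{\beta<\alpha}M_\beta\subseteq M_\alpha$. For 3, the set $\{M_\beta:\beta<\alpha\}$ is countable and nonempty; let the $N_i$ enumerate it. The full union is increasing of cofinality $\omega_1$, so it is $z$-good. It contains $\omega_1$ and has size $\omega_1$.

**Step 2: from $m$ to $m+1$, blocks of length $\omega_m$.** By recursion on $\xi<\omega_{m+1}$ let $\vec M^\xi=\langle M^\xi_\alpha:\alpha<\omega_m\rangle$ be given by the case $m$ for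
$$z_\xi=(z,\xi,\langle\vec M^\eta:\eta<\xi\rangle),$$
and let $K_\xi$ be its union. Every $z_\xi$-good model is $z$-good.

*The $K_\xi$ increase.* Let $\eta<\xi$. We have $z_\xi\in K_\xi$, $|\xi|\le\omega_m$ and $\omega_m\subseteq K_\xi$, so $\xi\subseteq K_\xi$. Hence $\vec M^\eta\in K_\xi$, and all $M^\eta_\alpha$ with $\alpha<\omega_m$ are in $K_\xi$. Since $|M^\eta_\alpha|=\aleph_1$ and $\omega_1\subseteq K_\xi$, also $M^\eta_\alpha\subseteq K_\xi$. So $K_\eta\subseteq K_\xi$.

*Concatenate.* Put $M_{\omega_m\xi+\alpha}=M^\xi_\alpha$ for $\xi<\omega_{m+1}$, $\alpha<\omega_m$. Item 1 is clear. Item 2 holds because $M^\xi_\alpha$ contains $z_\xi$ and $\langle M^\xi_\beta:\beta<\alpha\rangle$, from which the whole initial segment is computed. For item 3, the union before $M_\alpha^\xi$ is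
$$\bigcup_{\eta<\xi}K_\eta\ \cup\ \bigcup_{\beta<\alpha}M^\xi_\beta .$$
The second part is empty or, by the case $m$, a countable union of $z$-good models. The first part is empty if $\xi=0$; it is $K_\eta$ if $\xi=\eta+1$; it is a countable union of $K_\eta$'s if $\mathrm{cf}\,\xi=\omega$; and it is itself $z$-good if $\mathrm{cf}\,\xi>\omega$. Finally, $\bigcup_{\xi<\omega_{m+1}}K_\xi$ is an increasing union of uncountable cofinality, so it is $z$-good. It contains every $\xi<\omega_{m+1}$ and has size $\omega_{m+1}$. $\square$

The sequence $\langle M_\alpha\rangle$ is not $\subseteq$-increasing in general. What matters is that $M_\alpha$ *knows* all earlier models (item 2), even when it is far too small to contain them.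

## 9. Building the isomorphism: proof of Theorem A

Work in $V[G]$. For $\alpha\le\kappa$ let
$$\bar L_{<\alpha}=\Bigl\{[a]:a\in L\cap\bigcup_{\beta<\alpha}M_\beta[G]\Bigr\},$$
and similarly $\bar L'_{<\alpha}$. By Lemma 7(4), every nice name of a real is a countable subset of the good model $\bigcup_\alpha M_\alpha$, so it belongs to some $M_\alpha$. Hence $\bar L_{<\kappa}=\bar L$ and $\bar L'_{<\kappa}=\bar L'$. Define increasing order isomorphisms $\varphi_\alpha:\bar L_{<\alpha}\to\bar L'_{<\alpha}$ by $\varphi_0=\emptyset$, unions at limits, and
$$\varphi_{\alpha+1}=\text{the }\lhd\text{-least order isomorphism }\bar L_{<\alpha+1}\to\bar L'_{<\alpha+1}\text{ extending }\varphi_\alpha.\tag{4}$$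
Then $\varphi_\kappa:\bar L\to\bar L'$ is an isomorphism, provided that the extension in (4) always exists. This is what we must show.

Fix $\alpha<\kappa$ and put $M=M_\alpha[G]$, $I=M_\alpha\cap\kappa$.

**Step 1: $M$ knows $\varphi_\alpha$.** The recursion up to $\alpha$ is definable in $H(\theta)^{V[G]}$ from $\langle M_\beta:\beta<\alpha\rangle$, $G$, $L$, $L'$, $\lhd$; this is why we took $\lhd$-least choices. All these parameters are in $M$, by Lemma 7(2). So $\varphi_\alpha\in M$, and likewise $D:=\bar L_{<\alpha}\in M$ and $D':=\bar L'_{<\alpha}\in M$. Put $E=\{[a]:a\in L\cap M\}$ and $E'=\{[a]:a\in L'\cap M\}$. Then $\bar L_{<\alpha+1}=D\cup E$ and $\bar L'_{<\alpha+1}=D'\cup E'$. Since $|I|\le\aleph_1$, there are at most $\aleph_1^{\aleph_0}=\aleph_1$ nice $\mathbb P_I$-names of reals, so $V[G_I]\models\mathrm{CH}$.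

**Step 2: the case $\alpha=0$, which is the CH argument inside $V[G_I]$.** By Lemma 6(b), $L\cap M$ is a maximal chain in $V[G_I]$. As in the proof of Theorem 3, applied in $V[G_I]$, the order $(L\cap M)/{=^*}$ minus its endpoints is there a nonempty $\eta_1$-order of size at most $\aleph_1$. The same holds for $L'$. By Theorem 2 in $V[G_I]$ the two are isomorphic; send endpoints to endpoints. Since $D=D'=\emptyset$, this isomorphism $E\to E'$ is the extension.

From now on $\alpha>0$. A *cut* of $D$ is a pair $c=(\Lambda_c,U_c)$ with $D=\Lambda_c\sqcup U_c$ and $\Lambda_c<U_c$. It has *type $(\omega,\omega)$* if $\Lambda_c\ne\emptyset$ has no maximum and countable cofinality, and $U_c\ne\emptyset$ has no minimum and countable coinitiality. For instance, the cut of $\mathbb Q$ at $\sqrt2$ has type $(\omega,\omega)$, and the cut made by $[b]$ in the set $\{[x_\xi],[y_\xi]:\xi<\omega_1\}$ of Proposition 4 does not.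

**Step 3: every new point makes a cut of type $(\omega,\omega)$ (Claim 1).** *If $a\in L$ and $[a]\notin D$, the cut $(\Lambda,U)$ of $D$ determined by $a$ has type $(\omega,\omega)$.* By Lemma 7(3) write $\bigcup_{\beta<\alpha}M_\beta=\bigcup_iN_i$ with $N_i$ good. Then $D=\bigcup_iD_i$ with $D_i=\{[b]:b\in L_{N_i}\}$. As $[a]\notin D$, $a$ is $=^*$ to no element of any $L_{N_i}$. By Lemma 6(c), each $\Lambda\cap D_i$ is nonempty, without maximum, and has a countable cofinal subset. So $\Lambda=\bigcup_i(\Lambda\cap D_i)$ has a countable cofinal subset. It has no maximum, since a maximum would lie in some $\Lambda\cap D_i$ and be a maximum of it. The argument for $U$ is the same.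

**Step 4: sort the new points by their cuts.** Let $\mathcal C$ be the set of cuts $c\in M$ of $D$ of type $(\omega,\omega)$, and for $c\in\mathcal C$ let $I_c=\{e\in E:\Lambda_c<e<U_c\}$. If $e\in E\setminus D$, then $e=[a]$ with $a\in L\cap M$. The cut of $D$ determined by $e$ is definable from $a,D,L\in M$, so it is in $M$, and by Claim 1 it has type $(\omega,\omega)$. Conversely $I_c\cap D=\emptyset$. Therefore
$$E\setminus D=\bigsqcup_{c\in\mathcal C}I_c.\tag{5}$$

**Step 5: each $I_c$ looks like a chain under CH (Claim 2).** *For $c\in\mathcal C$, $I_c$ is isomorphic to a linear order in $V[G_I]$ which in $V[G_I]$ is a nonempty $\eta_1$-order of size at most $\aleph_1$.* As $c\in M$ has type $(\omega,\omega)$, by elementarity there are sequences $(x_k),(y_k)\in M$ of elements of $L$ whose classes are cofinal in $\Lambda_c$, respectively coinitial in $U_c$. They are coded by reals of $M$, so they lie in $V[G_I]$ by Lemma 6(a), and all $x_k,y_k$ are in $L\cap M$. Since $\Lambda_c$ has no maximum and $U_c$ no minimum, $I_c\cong X_c/{=^*}$, where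
$$X_c=\{b\in L\cap M:x_k<^*b<^*y_k\text{ for all }k\},$$
and $X_c\in V[G_I]$ by Lemma 6(b). Now argue in $V[G_I]$. Let $S,T\subseteq X_c$ be countable, possibly empty, with $s<^*t$ for $s\in S$, $t\in T$. Apply Lemma 1, *in $V[G_I]$*, to the maximal chain $L\cap M$ and the nonempty countable sets $S\cup\{x_k:k<\omega\}$ and $T\cup\{y_k:k<\omega\}$. The result is an element of $L\cap M$ strictly between all $x_k$ and all $y_k$, so in $X_c$, and strictly between $S$ and $T$. With $S=T=\emptyset$ this shows that $X_c\ne\emptyset$. The size bound is CH in $V[G_I]$.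

**Step 6: transfer the cuts and glue.** Steps 3–5 hold for $L'$ with $\mathcal C'$ and $I'_{c'}$, with the same $I$ and the same $V[G_I]$. Since $\varphi_\alpha\in M$ is an order isomorphism $D\to D'$, the map $c\mapsto\varphi_\alpha[c]$ is a bijection $\mathcal C\to\mathcal C'$: it sends cuts in $M$ to cuts in $M$ and preserves types, and so does its inverse. By Claim 2 and Theorem 2 in $V[G_I]\models\mathrm{CH}$, choose isomorphisms $\psi_c:I_c\to I'_{\varphi_\alpha[c]}$ for $c\in\mathcal C$. By (5) and its analogue,
$$\varphi_\alpha\cup\bigcup_{c\in\mathcal C}\psi_c:\ D\cup E\to D'\cup E'$$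
is a bijection. It preserves order on $D$ and on each $I_c$. If $e\in I_c$ and $d\in\Lambda_c$, then $d<e$, and $\varphi_\alpha(d)<\psi_c(e)$, because $\psi_c(e)$ lies in the cut $\varphi_\alpha[c]$; similarly for $d\in U_c$. If $e\in I_c$, $e'\in I_{c'}$ with $c\ne c'$, say $\Lambda_c\subsetneq\Lambda_{c'}$, then any $d\in\Lambda_{c'}\setminus\Lambda_c$ satisfies $e<d<e'$, and the images are separated by $\varphi_\alpha(d)$ in the same way. So an extension as in (4) exists.

This proves that any two maximal chains, each in either of the two options for $\mathfrak P$, are order-isomorphic in $V[G]$, which is Theorem A. $\blacksquare$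

**Remark.** In $V[G]$ every maximal chain $L$ of $\mathcal P(\mathcal C(H))$ is isomorphic to its reverse: $p\mapsto1-p$ maps $L$ anti-isomorphically onto another maximal chain, which is isomorphic to $L$ by Theorem A. It is also isomorphic to each of its intervals $[p,q]_L$ with $p<q$. To see this, lift $p,q$ to projections $\tilde p\le\tilde q$ by (F0). The corner $(q-p)\mathcal C(H)(q-p)$ is the Calkin algebra of the infinite-dimensional space $(\tilde q-\tilde p)H$. The set $\{r-p:r\in[p,q]_L\}$ is a chain there. If a projection $e\le q-p$ is comparable with all its members, then $p+e$ is comparable with all of $L$: elements of $L$ below $p$ or above $q$ are comparable with it since $p\le p+e\le q$, and for $r\in[p,q]_L$ we compare $e$ with $r-p$. So $p+e\in L$, and the chain is maximal. Theorem A applies.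

## 10. Coinitialities $\omega_1$ and $\omega_2$: proof of Theorem B

Isomorphic maximal chains have the same coinitiality above their least element. We produce a model with two maximal chains for which these coinitialities are $\omega_2$ and $\omega_1$. The chain of length $\omega_2$ comes from Martin's axiom in the ground model and survives because of Lemma 5; the chain of length $\omega_1$ comes from Cohen reals.

Let $V\models\mathrm{MA}+2^{\aleph_0}=\aleph_2$; the consistency of this theory relative to ZFC is a textbook theorem. Let $G$ be $\mathrm{Fn}(\omega_1\times\omega,2)$-generic over $V$, giving Cohen reals $c_\xi\subseteq\omega$ $(\xi<\omega_1)$. The poset is ccc of size $\aleph_1$, so cardinals are preserved, and counting nice names gives $2^{\aleph_0}=\aleph_2$ in $V[G]$. In this section $\mathfrak P$ is the set of all projections.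

**Step 0: how to avoid being above a given projection.** *Let $a$ be a noncompact projection and $t\subseteq\omega$ infinite. There are unit vectors $v_k\in\operatorname{ran}a$ and pairwise disjoint finite intervals $F_k\subseteq\omega$ with $\min F_k\to\infty$, $F_k\cap t\neq\emptyset$, $v_k\perp e_j$ for $j<\min F_k$, and $\|P_{F_k}v_k\|\ge\frac34$. If $s\cap F_k=\emptyset$ for infinitely many $k$, then $a\not\le^*P_s$.*

Choose a unit vector $v_k\in\operatorname{ran}a$ orthogonal to $e_0,\dots,e_{\max F_{k-1}}$ (no condition for $k=0$), which is possible since $\operatorname{ran}a$ is infinite-dimensional. Then let $F_k$ start at $\max F_{k-1}+1$ (at $0$ for $k=0$) and be long enough to meet $t$ and to have $\|P_{F_k}v_k\|\ge\frac34$. For the last sentence: $v_k\to0$ weakly, but for infinitely many $k$ we have $\|(1-P_s)av_k\|=\|(1-P_s)v_k\|\ge\|P_{F_k}v_k\|\ge\frac34$. So $(1-P_s)a$ is not compact.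

**Step 1: a long sequence in $V$.** *In $V$ there is a $\subseteq^*$-decreasing sequence $\langle t_\xi:\xi<\omega_2\rangle$ of infinite sets such that no noncompact projection $a\in V$ has $a\le^*P_{t_\xi}$ for all $\xi$.* Enumerate the noncompact projections of $V$ as $a_\xi$, $\xi<\omega_2$. Let $t_0=\omega$ and
$$t_{\xi+1}=t_\xi\setminus\bigcup_kF_{2k},$$
with $F_k$ as in Step 0 for $a_\xi,t_\xi$. This set is infinite, since it contains $t_\xi\cap F_{2k+1}\ne\emptyset$ for all $k$, and $a_\xi\not\le^*P_{t_{\xi+1}}$ by Step 0. At limits use the textbook fact that under MA every $\subseteq^*$-decreasing sequence of infinite sets of length less than $2^{\aleph_0}$ has an infinite pseudo-intersection.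

**Step 2: it keeps its property in $V[G]$.** *No noncompact projection $a\in V[G]$ has $a\le^*P_{t_\xi}$ for all $\xi<\omega_2$.* Suppose $a$ is a counterexample. A nice name for $a$ has countable support, so $a\in V[g]$ with $g$ generic over $V$ for a countable poset. Let $D=\{0\}\cup\{P_{t_\xi}:\xi<\omega_2\}\in V$. The projection $a$ is comparable with all of $D$, and $a\ne^*0$. Also $a\ne^*P_{t_\xi}$ for each $\xi$: otherwise $P_{t_\xi}\le^*P_{t_\eta}$ for all $\eta$, contradicting Step 1 for the noncompact projection $P_{t_\xi}\in V$. So $\Lambda=\{x\in D:x\le^*a\}=\{0\}\in V$, and Lemma 5(1) gives $a'\in\mathfrak P^V$ with $a'\ne^*0$ and $a'\le^*P_{t_\xi}$ for all $\xi$. This contradicts Step 1.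

**Step 3: a short sequence in $V[G]$.** *In $V[G]$ there is a $\subseteq^*$-decreasing sequence $\langle s_\xi:\xi<\omega_1\rangle$ of infinite sets such that no noncompact projection $a$ has $a\le^*P_{s_\xi}$ for all $\xi<\omega_1$.* Let $s_0=\omega$ and $s_{\xi+1}=s_\xi\cap c_\xi$. For limit $\xi$, with an increasing cofinal sequence $(\xi_i)_{i<\omega}$ in $\xi$ fixed in $V$, let $s_\xi=\{k_0<k_1<\cdots\}$, where $k_i$ is the least element of $\bigcap_{j\le i}s_{\xi_j}$ above $k_{i-1}$ (no lower bound for $i=0$). This intersection is infinite because it contains almost all of $s_{\xi_i}$, and $s_\xi\subseteq^*s_{\xi_j}$ for each $j$. Let $V_\xi=V[\langle c_\eta:\eta<\xi\rangle]$. Inductively $s_\xi\in V_\xi$, since the recursion up to $\xi$ uses only $\langle c_\eta:\eta<\xi\rangle$ and objects of $V$. The set $s_{\xi+1}$ is infinite because $c_\xi$ is Cohen over $V_\xi\ni s_\xi$.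

Now let $a\in V[G]$ be a noncompact projection. It lies in some $V_\xi$, $\xi<\omega_1$. Take $(v_k,F_k)\in V_\xi$ as in Step 0 for $a$ and $t=\omega$. By genericity of $c_\xi$ over $V_\xi$, $c_\xi\cap F_k=\emptyset$ for infinitely many $k$. So $a\not\le^*P_{c_\xi}$, and since $P_{s_{\xi+1}}\le P_{c_\xi}$, also $a\not\le^*P_{s_{\xi+1}}$.

**Step 4: two chains with different coinitialities.** In $V[G]$ extend $\{P_{t_\xi}:\xi<\omega_2\}$ and $\{P_{s_\xi}:\xi<\omega_1\}$ to maximal chains $L$ and $L'$ in $\mathfrak P$. Let $[y]\in\bar L\setminus\{[0]\}$. Then $y$ is noncompact, so by Step 2 some $\xi$ has $y\not\le^*P_{t_\xi}$, and $P_{t_\xi}<^*y$ by linearity. So the nonincreasing sequence of the $[P_{t_\xi}]$ is coinitial in $\bar L\setminus\{[0]\}$. No set $Y\subseteq\bar L\setminus\{[0]\}$ of size at most $\aleph_1$ is coinitial: for each $[y]\in Y$ choose $\xi_y<\omega_2$ with $P_{t_{\xi_y}}<^*y$, and let $\xi^*=\sup\xi_y<\omega_2$; then $P_{t_{\xi^*}}\le^*P_{t_{\xi_y}}<^*y$ for all $[y]\in Y$. Hence $\bar L\setminus\{[0]\}$ has coinitiality $\omega_2$. In the same way, with Step 3 and countable sets $Y$,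 $\bar L'\setminus\{[0]\}$ has coinitiality $\omega_1$. An isomorphism $\bar L\to\bar L'$ would send $[0]$ to $[0]$ and preserve this coinitiality, so $\bar L\not\cong\bar L'$. Since $2^{\aleph_0}=\aleph_2$ in $V[G]$, CH fails there. Together with Theorem A this gives both sentences of Theorem B. $\blacksquare$
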